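# Regular closed sets in Lindelöf groups and the cardinal $2^\omega$

## A first guess: regular closed sets are $G_\delta$-sets

A subset $F$ of a topological space is called **regular closed** if $F=\overline{\operatorname{int}F}$, that is, if $F$ is the closure of its interior. In the real line $[0,1]$ is regular closed, while $\{0\}$ and $[0,1]\cup\{2\}$ are closed but not regular closed. The closure of any open set $W$ is regular closed: $W\subseteq\operatorname{int}\overline W$, so $\overline W\subseteq\overline{\operatorname{int}\overline W}\subseteq\overline W$. A topological group is **Lindelöf** if every open cover of it has a countable subcover. The paper "Cellularity and the index of narrowness in topological groups" (https://dml.cz/bitstream/handle/10338.dmlcz/141492/CommentatMathUnivCarolRetro_52-2011-2_11.pdf) is the source of the following problem: is every regular closed subset of a Lindelöf topological group the intersection of at most $2^\omega$ open sets?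

Why $2^\omega$? A Lindelöf group is "countable" in the sense of covers, so one would first guess that countably many open sets suffice, so that every regular closed set is a $G_\delta$-set. Let us test this guess.

**Test 1: second countable groups.** Topological groups are regular: if $O$ is open and $x\in O$, choose an open symmetric $V\ni e$ (symmetric means $V=V^{-1}$) with $V^2x\subseteq O$. If $y\in\overline{Vx}$, then $Vy\cap Vx\ne\emptyset$, so $y\in V^2x$. Hence $\overline{Vx}\subseteq O$. If $G$ has a countable base and $F\subseteq G$ is closed, then every $x\notin F$ lies in a basic open $B$ with $\overline B\cap F=\emptyset$. There are countably many such $B$, and $F$ is the intersection of the sets $G\setminus\overline B$. The guess is right, and even for all closed sets.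

**Test 2: the compact groups $\{0,1\}^I$, with $I$ any set.** For a finite partial function $s$ from $I$ to $\{0,1\}$ let $[s]$ be the set of $x$ that extend $s$. These sets form a base. Let $F=\overline W$ with $W$ open. Choose a maximal disjoint family of nonempty sets $[s]\subseteq W$. The family is countable: if $[s_1],\dots,[s_m]$ are disjoint and each $s_i$ has $n$ entries, let $M$ be the size of the union of the domains. Each $[s_i]$ fixes $n$ of these $M$ coordinates and so takes up $2^{M-n}$ of the $2^M$ patterns, hence $m\le 2^n$. By maximality the union $S$ of the family is dense in $W$, so $F=\overline S$. Let $J\subseteq I$ be the union of all domains that occur, a countable set, and let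
$$N_J=\{t\in\{0,1\}^I: t(i)=0\text{ for all }i\in J\}.$$
Each $[s]$ in the family satisfies $[s]+N_J=[s]$. So $S+t=S$ for $t\in N_J$, and since translations are homeomorphisms, $F+t=F$. Thus $F+N_J=F$, which says that $F$ depends only on the coordinates in $J$. If $r$ denotes restriction to $J$, then $F=r^{-1}(r(F))$, and $r(F)$ is compact, hence closed, hence a $G_\delta$-set in the second countable group $\{0,1\}^J$ by Test 1. So $F$ is a $G_\delta$-set.

The guess passes again, and the argument has three moves: thin out the open set to a few pieces with the same closure; observe that the closure is invariant under a "small" subgroup; deduce from invariance that few open sets suffice.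

**Test 3: dropping "regular".** Let $\lambda$ be an infinite cardinal and $|I|>\lambda$. The closed set $\{0\}$ in $\{0,1\}^I$ is not an intersection of $\lambda$ open sets. Each open set containing $0$ contains all $x$ that vanish on a certain finite set of coordinates, so the intersection of $\lambda$ of them contains all $x$ vanishing on some set of at most $\lambda$ coordinates, and there are nonzero such $x$. With $|I|>2^\omega$ we see that no bound $2^\omega$ can hold for all closed sets.

**Test 4: dropping "group".** Let $Y=S\sqcup T\sqcup\{\infty\}$ be the one-point compactification of a discrete space $S\sqcup T$, with $S$ infinite and $|T|>2^\omega$. Then $F=S\cup\{\infty\}$ is the closure of the open set $S$, so it is regular closed. Every open $U\supseteq F$ has a finite complement contained in $T$. An intersection of $2^\omega$ such sets misses at most $2^\omega$ points of $T$, so it is not $F$. Hence compactness without the group structure gives nothing.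

The guess survives wherever it should, and yet it is false in general: there is a Lindelöf group with a regular closed set that is not the intersection of fewer than $2^\omega$ open sets. But $2^\omega$ open sets always suffice. So the answer to the problem is yes, and $2^\omega$ is the right number.

## Definitions and statements

Write $\mathfrak c=2^\omega$. No separation axioms are assumed of topological groups, except where "Hausdorff" is written.

**Definition.** The *Lindelöf number* $l(G)$ is the least infinite cardinal $\kappa$ such that every open cover of $G$ has a subcover of size at most $\kappa$. (A discrete group of infinite size $\kappa$ has $l(G)=\kappa$; a group is Lindelöf exactly when $l(G)=\omega$.) A *$G_\kappa$-set* is an intersection of at most $\kappa$ open sets. (Every open set is a $G_\kappa$-set; $\{0\}$ is a $G_\omega$-set in $\mathbb R$.) The *cellularity* of a space is the supremum of the cardinalities of its disjoint families of nonempty open sets, if this is infinite. (By Test 2, $\{0,1\}^I$ with $I$ infinite has cellularity $\omega$: every nonempty open set contains some $[s]$, and $\{0,1\}^I$ has infinite disjoint families of sets $[s]$.)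

**Theorem A.** Let $\kappa$ be an infinite cardinal, $G$ a topological group with $l(G)\le\kappa$, and $\gamma$ any family of $G_\kappa$-sets in $G$. Then $\overline{\bigcup\gamma}$ is an intersection of at most $2^\kappa$ open sets.

With $\kappa=\omega$ and $\gamma=\{\operatorname{int}F\}$ this says that every regular closed subset $F$ of a Lindelöf group is an intersection of at most $\mathfrak c$ open sets. It says more: the closure of any union of $G_\delta$-sets in a Lindelöf group is an intersection of at most $\mathfrak c$ open sets.

**Theorem B.** For a closed subset $F$ of a Lindelöf group $G$ the following are equivalent: (a) $F$ is an intersection of at most $\mathfrak c$ open sets; (b) $FN=F$ for some subgroup $N$ of $G$ that is an intersection of at most $\mathfrak c$ open sets.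

**Theorem C.** (In ZFC.) There is a Hausdorff Lindelöf abelian group $G$ of cellularity $\mathfrak c$ and a countable union $W$ of clopen subsets of $G$ such that the regular closed set $\overline W$ is not an intersection of fewer than $\mathfrak c$ open sets.

The following textbook facts are used freely. Translations and inversion are homeomorphisms of $G$. Every neighborhood $O$ of $e$ contains a symmetric open $V\ni e$ with $V^2\subseteq O$. A closed subspace $F$ of $G$ has $l(F)\le l(G)$. Finally, $(2^\kappa)^\kappa=2^\kappa$, and $\mu^+$ is a regular cardinal for infinite $\mu$.

Throughout the proof of Theorem A, $l(G)\le\kappa$ and $\mu=2^\kappa$, so that $\mu^\kappa=\mu$. For every open $V\ni e$ the covers $\{gV:g\in G\}$ and $\{Vg:g\in G\}$ have subcovers of size at most $\kappa$, so there are $C,D\subseteq G$ with $|C|,|D|\le\kappa$ and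
$$CV=G=VD.\tag{1}$$

## From invariance under a subgroup to few open sets

We start with the third move of Test 2, since it shows what to aim for. In place of $N_J$ we need subgroups that are cut out by few open sets.

**Definition.** A *square-root system* is a nonempty family $\mathcal V$ of symmetric open neighborhoods of $e$ such that for each $V\in\mathcal V$ there is $V'\in\mathcal V$ with $V'V'\subseteq V$. A *$\kappa$-system* is a square-root system with at most $\kappa$ members.

In $\mathbb R$ the intervals $(-2^{-k},2^{-k})$, $k<\omega$, form an $\omega$-system with intersection $\{0\}$. In any group, a single open subgroup forms a system by itself. The union of any nonempty collection of square-root systems is again one.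

If $\mathcal V$ is a square-root system, then $N=\bigcap\mathcal V$ is a subgroup: it contains $e$, it is symmetric, and if $x,y\in N$ and $V\in\mathcal V$, then $x,y\in V'$ for the $V'$ with $V'V'\subseteq V$, so $xy\in V$.

**Lemma 1.** Let $\lambda$ be an infinite cardinal and $\{O_\xi:\xi<\lambda\}$ open neighborhoods of $e$. There is a square-root system $\mathcal V$ with $|\mathcal V|\le\lambda$ and $\bigcap\mathcal V\subseteq\bigcap_{\xi<\lambda}O_\xi$.

*Proof.* For each $\xi$ choose a symmetric open $V_{\xi,0}\ni e$ inside $O_\xi$ and then symmetric open $V_{\xi,k+1}\ni e$ with $V_{\xi,k+1}^2\subseteq V_{\xi,k}$. All the $V_{\xi,k}$ together form $\mathcal V$. $\square$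

**Proposition 2.** Let $\mathcal V$ be a square-root system with at most $\mu$ members and $N=\bigcap\mathcal V$. If $F\subseteq G$ is closed and $FN=F$, then $F$ is an intersection of at most $\mu$ open sets.

*Proof.* The aim is to find $\mu$ open sets, fixed in advance, from which every point outside $F$ can be separated.

For $V\in\mathcal V$ fix $C_V$ with $|C_V|\le\kappa$ and $C_VV=G$, by (1). Let $\mathcal B=\{cV:V\in\mathcal V,\ c\in C_V\}$, so $|\mathcal B|\le\mu$. Let $\mathcal U$ be the family of all unions of at most $\kappa$ members of $\mathcal B$. Then $|\mathcal U|\le\mu^\kappa=\mu$.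

Let $x\notin F$. We claim that every $y\in F$ lies in a member of $\mathcal B$ that does not contain $x$. First, $y^{-1}x\notin N$, since otherwise $x\in yN\subseteq FN=F$. So $y^{-1}x\notin V$ for some $V\in\mathcal V$. Take $V'\in\mathcal V$ with $V'V'\subseteq V$ and $c\in C_{V'}$ with $y\in cV'$. If also $x\in cV'$, then $y^{-1}x\in V'^{-1}V'=V'V'\subseteq V$, a contradiction. So $cV'$ is as claimed.

Since $F$ is closed, $l(F)\le\kappa$. Hence $F$ is covered by at most $\kappa$ of these members of $\mathcal B$, and their union is some $U\in\mathcal U$ with $F\subseteq U$ and $x\notin U$. So if $F\ne G$, then $F=\bigcap\{U\in\mathcal U:F\subseteq U\}$. If $F=G$, then $F$ itself is open. $\square$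

The Lindelöf property enters twice here: in the small size of $C_V$ and in covering $F$. It remains to show that $\overline{\bigcup\gamma}$ is invariant under some $N$ as in Proposition 2.

## Counting disjoint open sets with Erdős–Rado, and what this leaves open

In Test 2 we obtained invariance by a maximal disjoint family of basic open sets, which was countable. So the sensible first approach is to bound the size of disjoint families of open sets in $G$. This works well. Recall the Erdős–Rado theorem, in the weak form needed: if the pairs from $(2^\kappa)^+$ are colored with $\kappa$ colors, then there are $\alpha<\beta<\delta$ all of whose pairs have the same color.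

Suppose that $O_\alpha$ ($\alpha<\mu^+$) are disjoint nonempty open sets. Pick $x_\alpha\in O_\alpha$ and symmetric open $V_\alpha,U_\alpha\ni e$ with $x_\alpha V_\alpha^2\subseteq O_\alpha$ and $U_\alpha^2x_\alpha\subseteq O_\alpha$. By (1) write $G=\bigcup_{\xi<\kappa}c^\alpha_\xi V_\alpha=\bigcup_{\xi<\kappa}U_\alpha d^\alpha_\xi$. For $\alpha<\beta$ choose $n(\alpha,\beta),m(\alpha,\beta)<\kappa$ with
$$x_\beta\in c^\alpha_{n(\alpha,\beta)}V_\alpha,\qquad x_\alpha\in U_\beta d^\beta_{m(\alpha,\beta)}.$$
Color $\{\alpha,\beta\}$ by the pair $(n(\alpha,\beta),m(\alpha,\beta))$ and take a homogeneous triple $\alpha<\beta<\delta$. From $n(\alpha,\beta)=n(\alpha,\delta)$ we get $x_\beta^{-1}x_\delta\in V_\alpha^{-1}V_\alpha=V_\alpha^2$. From $m(\alpha,\delta)=m(\beta,\delta)$ we get $x_\alpha x_\beta^{-1}\in U_\delta U_\delta^{-1}=U_\delta^2$. Now read the element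
$$x_\alpha x_\beta^{-1}x_\delta$$
in two ways: it lies in $x_\alpha V_\alpha^2\subseteq O_\alpha$ and in $U_\delta^2x_\delta\subseteq O_\delta$, although these sets are disjoint. So disjoint families of nonempty open sets in $G$ have size at most $\mu$.

Can we now copy Test 2? The basic sets $[s]$ were cosets of open subgroups, and that is what made them invariant under translation by $N_J$. In general $G$ need have no small open subgroups, and Lemma 1 offers only $G_\kappa$-subgroups. Shrinking each member of a maximal disjoint family to a coset of such a subgroup destroys density: in $\mathbb R$, the interval $(0,1)$ alone is a maximal disjoint family of nonempty open sets inside $W=(0,1)$, and a coset of $\{0\}$ is one point.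

**Remark.** When the members of $\gamma$ are open, one can repair this. Given an open $V_0\ni e$, choose symmetric open $V_k\ni e$ inside $V_0$ for $k\ge1$ with $V_1^2\subseteq V_0$ and $V_{k+1}^2\subseteq V_k$. Let $V=\bigcup_{k\ge1}V_1V_2\cdots V_k$ and $N=\bigcap_{k\ge1}V_k$, a subgroup. By induction $V_1\cdots V_kV_k\subseteq V_0$, because $V_1\cdots V_kV_{k+1}V_{k+1}\subseteq V_1\cdots V_kV_k$; so $V\subseteq V_0$. Also $V_1\cdots V_kN\subseteq V_1\cdots V_kV_{k+1}\subseteq V$, so $VN=V$. A maximal disjoint family of sets $xV$ of this kind inside an open $W$ has size at most $\mu$ and union dense in $W$, since below any open set missing the union there would be one more such set. Hence $\overline W$ is invariant under the intersection of the corresponding subgroups $N$, and Proposition 2 applies. With the Erdős–Rado theorem quoted, this already answers the original problem.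

For Theorem A the approach stops definitively. The members of $\gamma$ may have empty interior, so no open pieces fit inside them; the pieces have to be cosets $xN$ of $G_\kappa$-subgroups. To run the argument above we would want to conclude $x_\beta^{-1}x_\delta\in N_\alpha$, so $n(\alpha,\beta)$ must record a position relative to *all* $\kappa$ members of a $\kappa$-system at once. It becomes a function $\kappa\to\kappa$, and there are $2^\kappa=\mu$ of these. With $\mu$ colors on $\mu^+$, homogeneous triples need not exist: since $\mu^+\le2^\mu$, pick distinct functions $f_\alpha:\mu\to\{0,1\}$ for $\alpha<\mu^+$ and color $\{\alpha,\beta\}$ by the least $\xi$ with $f_\alpha(\xi)\ne f_\beta(\xi)$. Three functions that pairwise differ at the same $\xi$ would need three values there.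

## A triple with two coincidences

What gets past this point is that the argument never used a homogeneous triple. It used one coincidence for $n$, with the *first* index $\alpha$ in common, and one for $m$, with the *last* index $\delta$ in common. Only $n$ needs $\mu$ colors, and for $n$ only the weaker demand $n(\alpha,\beta)=n(\alpha,\delta)$ is made. This demand can be met on a long sequence even with $\mu$ colors.

**Lemma 3.** Let $|Q|\le\mu$. For all $\alpha<\beta<\mu^+$ let $n(\alpha,\beta)\in Q$ and $m(\alpha,\beta)\in\kappa$. Then there are $\alpha<\beta<\delta<\mu^+$ with
$$n(\alpha,\beta)=n(\alpha,\delta)\qquad\text{and}\qquad m(\alpha,\delta)=m(\beta,\delta).$$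

*Proof.* The plan is to find $\delta$ such that everything $\delta$ does to small sets below it is already done by some smaller ordinal.

**Step 1: an ordinal $\delta$ closed under reflection.** For $E\subseteq\mu^+$ with $|E|\le\kappa$ and $h:E\to Q$, let $\xi(E,h)$ be the least $\xi<\mu^+$ such that every element of $E$ is less than $\xi$ and $n(\varepsilon,\xi)=h(\varepsilon)$ for all $\varepsilon\in E$, if there is such a $\xi$. For $\eta<\mu^+$ there are at most $|\eta|^\kappa\le\mu^\kappa$ choices of $E\subseteq\eta$, up to $\kappa$ indices (the empty set adding one more), and for each at most $\mu^\kappa$ choices of $h$; so there are at most $\mu$ pairs $(E,h)$ with $E\subseteq\eta$. Since $\mu^+$ is regular, the values $\xi(E,h)$ for these pairs are bounded below $\mu^+$. So we can define a strictly increasing continuous sequence $(\eta_\nu)_{\nu\le\kappa^+}$ in $\mu^+$ such that $\xi(E,h)<\eta_{\nu+1}$ whenever $\nu<\kappa^+$, $E\subseteq\eta_\nu$ and $\xi(E,h)$ is defined; at limits we take suprema. The sequence stays below $\mu^+$ because $\kappa^+\le2^\kappa=\mu<\mu^+$ and $\mu^+$ is regular. Put $\delta=\eta_{\kappa^+}$.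

Let $E\subseteq\delta$ with $|E|\le\kappa$, and let $h(\varepsilon)=n(\varepsilon,\delta)$ for $\varepsilon\in E$. Since $\delta=\sup_{\nu<\kappa^+}\eta_\nu$ and $\kappa^+$ is regular, $E\subseteq\eta_\nu$ for some $\nu<\kappa^+$. The ordinal $\delta$ itself shows that $\xi(E,h)$ is defined. So $\xi(E,h)<\eta_{\nu+1}\le\delta$. In words: some ordinal below $\delta$ and above $E$ has the same $n$-values on $E$ as $\delta$ has.

**Step 2: a sequence of length $\kappa^+$ that imitates $\delta$.** We choose $\beta_\nu<\delta$ by recursion on $\nu<\kappa^+$. Given $\beta_{\nu'}$ for $\nu'<\nu$, the set $E=\{\beta_{\nu'}:\nu'<\nu\}$ has size at most $\kappa$. Step 1 gives $\beta_\nu<\delta$ that is larger than all previous $\beta_{\nu'}$ and satisfies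
$$n(\beta_{\nu'},\beta_\nu)=n(\beta_{\nu'},\delta)\qquad\text{for all }\nu'<\nu.$$

**Step 3: the pigeonhole principle for $m$.** The $\kappa^+$ values $m(\beta_\nu,\delta)$ lie in $\kappa$, so $m(\beta_{\nu'},\delta)=m(\beta_\nu,\delta)$ for some $\nu'<\nu$. Then $\alpha=\beta_{\nu'}$, $\beta=\beta_\nu$ and $\delta$ are as required. $\square$

## Thinning out a family of cosets

Now the first move of Test 2 can be carried out with cosets of $G_\kappa$-subgroups.

**Proposition 4.** Let $\{x_iN_i:i\in I\}$ be a family in which each $N_i=\bigcap\mathcal V_i$ for some $\kappa$-system $\mathcal V_i$. Then there is $J\subseteq I$ with $|J|\le\mu$ such that $\bigcup_{i\in J}x_iN_i$ is dense in $\bigcup_{i\in I}x_iN_i$.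

*Proof.* Suppose not.

**Step 1: a long sequence of cosets, none in the closure of the earlier ones.** For $\alpha<\mu^+$ choose recursively $i_\alpha\in I$ with
$$x_{i_\alpha}N_{i_\alpha}\not\subseteq\overline{\bigcup_{\beta<\alpha}x_{i_\beta}N_{i_\beta}}.$$
This is possible because $\{i_\beta:\beta<\alpha\}$ has at most $\mu$ elements and so is not a set $J$ as desired. Replacing the representative of the coset, we may assume that $x_{i_\alpha}$ itself lies outside the closure; this changes neither the coset nor the subgroup. Write $x_\alpha,N_\alpha,\mathcal V_\alpha$ for the resulting objects. The complement of the closure is an open set containing $x_\alpha$, so there is a symmetric open $U_\alpha\ni e$ with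
$$U_\alpha^2x_\alpha\cap\bigcup_{\beta<\alpha}x_\beta N_\beta=\emptyset.\tag{2}$$

**Step 2: the two colorings.** The purpose is to record where a later point lies relative to $\mathcal V_\alpha$, on the one side, and where an earlier point lies relative to $U_\beta$, on the other. By (1), for $V\in\mathcal V_\alpha$ fix $\{c^{\alpha,V}_\xi:\xi<\kappa\}$ with $\bigcup_{\xi<\kappa}c^{\alpha,V}_\xi V=G$, and fix $\{d^\alpha_\xi:\xi<\kappa\}$ with $\bigcup_{\xi<\kappa}U_\alpha d^\alpha_\xi=G$. For $\alpha<\beta$ let $n(\alpha,\beta):\mathcal V_\alpha\to\kappa$ be a function with
$$x_\beta\in c^{\alpha,V}_{n(\alpha,\beta)(V)}V\qquad\text{for all }V\in\mathcal V_\alpha.$$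
Index each $\mathcal V_\alpha$ by $\kappa$, with repetitions. Then $n(\alpha,\beta)$ becomes an element of $Q=\kappa^\kappa$, and $|Q|=2^\kappa=\mu$. Let $m(\alpha,\beta)<\kappa$ satisfy $x_\alpha\in U_\beta d^\beta_{m(\alpha,\beta)}$.

**Step 3: one element in two disjoint sets.** Let $\alpha<\beta<\delta$ be given by Lemma 3. Since $n(\alpha,\beta)=n(\alpha,\delta)$, for each $V\in\mathcal V_\alpha$ the points $x_\beta$ and $x_\delta$ lie in the same translate $cV$. Hence $x_\beta^{-1}x_\delta\in V^{-1}V=V^2$ for all $V\in\mathcal V_\alpha$. Given $V\in\mathcal V_\alpha$, apply this to $V'\in\mathcal V_\alpha$ with $V'V'\subseteq V$; we see that $x_\beta^{-1}x_\delta\in V$. So $x_\beta^{-1}x_\delta\in N_\alpha$. Since $m(\alpha,\delta)=m(\beta,\delta)$, the points $x_\alpha$ and $x_\beta$ lie in the same translate $U_\delta d$, so $x_\alpha x_\beta^{-1}\in U_\delta U_\delta^{-1}=U_\delta^2$. Therefore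
$$x_\alpha x_\beta^{-1}x_\delta\in x_\alpha N_\alpha\cap U_\delta^2x_\delta,$$
which contradicts (2) for the index $\delta$, because $\alpha<\delta$. $\square$

**Corollary 5.** Every disjoint family of nonempty open sets in $G$ has size at most $\mu=2^\kappa$.

*Proof.* (This re-proves the count of the previous section without quoting Erdős–Rado.) Let $\{O_i:i\in I\}$ be such a family, with distinct indices for distinct members. Pick $x_i\in O_i$ and, by Lemma 1 applied to $x_i^{-1}O_i$, a $\kappa$-system whose intersection $N_i$ satisfies $x_iN_i\subseteq O_i$. Take $J$ from Proposition 4. For $i\in I$ the point $x_i$ lies in the closure of $\bigcup_{j\in J}x_jN_j$, so $O_i$ meets $x_jN_j\subseteq O_j$ for some $j\in J$. By disjointness $i=j$. So $I=J$. $\square$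

## Proof of Theorem A

If $\bigcup\gamma=\emptyset$, its closure is empty, hence open. So let $\bigcup\gamma\ne\emptyset$.

**Step 1: reduction to cosets.** We replace $\gamma$ by a family to which Proposition 4 applies. Let $p\in P\in\gamma$ and $P=\bigcap_{\xi<\kappa}O_\xi$ with $O_\xi$ open (repeat sets if there are fewer than $\kappa$). The sets $p^{-1}O_\xi$ are open neighborhoods of $e$. Lemma 1 gives a $\kappa$-system whose intersection $N_p$, a subgroup, is contained in $p^{-1}P$, so that $p\in pN_p\subseteq P$. The family of all $pN_p$ obtained in this way, over all $P\in\gamma$ and all $p\in P$, has the same union as $\gamma$. So we may assume $\gamma=\{x_iN_i:i\in I\}$ with $N_i=\bigcap\mathcal V_i$ and $\mathcal V_i$ a $\kappa$-system.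

**Step 2: invariance.** Here we find the subgroup required in Proposition 2. Let $J$ be as in Proposition 4, and put $S=\bigcup_{i\in J}x_iN_i$. Since $S\subseteq\bigcup\gamma$ is dense in $\bigcup\gamma$, we have $F:=\overline{\bigcup\gamma}=\overline S$; in particular $J\neq\emptyset$. Let
$$\mathcal V=\bigcup_{i\in J}\mathcal V_i,\qquad N=\bigcap\mathcal V=\bigcap_{i\in J}N_i.$$
Then $\mathcal V$ is a square-root system and $|\mathcal V|\le\mu\cdot\kappa=\mu$. For $t\in N$ and $i\in J$ we have $N_it=N_i$, so $x_iN_it=x_iN_i$. Hence $St=S$. Right translation by $t$ is a homeomorphism, so $Ft=F$. Thus $FN=F$.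

**Step 3: few open sets.** Proposition 2 shows that $F$ is an intersection of at most $\mu=2^\kappa$ open sets. $\blacksquare$

## Proof of Theorem B

Let $\kappa=\omega$, so $\mu=\mathfrak c$.

**Step 1: (b) implies (a).** We pass from $N$ to a subgroup of the form required in Proposition 2. Let $N$ be an intersection of at most $\mathfrak c$ open sets with $FN=F$. All these open sets contain $e$. Lemma 1 with $\lambda=\mathfrak c$ gives a square-root system $\mathcal V$ with $|\mathcal V|\le\mathfrak c$ and $N'=\bigcap\mathcal V\subseteq N$. Then $F\subseteq FN'\subseteq FN=F$, and Proposition 2 gives (a).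

**Step 2: (a) implies (b).** For each open set in the representation of $F$ we find a $G_\delta$-subgroup that cannot move $F$ out of that open set. If $F=\emptyset$, take $N=G$. Otherwise let $F=\bigcap_{\alpha<\mathfrak c}U_\alpha$ with each $U_\alpha$ open, and fix $\alpha$. For $y\in F$ choose a symmetric open $V_y\ni e$ with $yV_y^2\subseteq U_\alpha$. The closed set $F$ is Lindelöf, so $F\subseteq\bigcup_{k<\omega}y_kV_{y_k}$ for some $y_k\in F$. By Lemma 1 with $\lambda=\omega$ there is a subgroup $N_\alpha\subseteq\bigcap_{k<\omega}V_{y_k}$ that is a $G_\delta$-set. Then
$$FN_\alpha\subseteq\bigcup_{k<\omega}y_kV_{y_k}V_{y_k}\subseteq U_\alpha.$$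
The subgroup $N=\bigcap_{\alpha<\mathfrak c}N_\alpha$ is an intersection of at most $\mathfrak c\cdot\omega=\mathfrak c$ open sets, and $F\subseteq FN\subseteq\bigcap_{\alpha<\mathfrak c}U_\alpha=F$. $\blacksquare$

## Why fewer than $\mathfrak c$ open sets may fail: the plan for Theorem C

To refute the first guess, we use the following mechanism. Let $X$ be a Lindelöf space and $B_2\subseteq X$ a set of $\mathfrak c$ isolated points. If $U$ is open and $U\supseteq X\setminus B_2$, then $X\setminus U$ is closed and discrete, hence countable. So $X\setminus B_2$ is not an intersection of fewer than $\mathfrak c$ open sets. We want to put such an $X$ into a Lindelöf group $G$ in such a way that some regular closed $F\subseteq G$ has trace exactly $X\setminus B_2$ on $X$.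

As a group, $G$ will consist of the finite subsets of $X$ with symmetric difference as addition, the point $x$ being identified with $j(x)=\{x\}$. Every element is a sum of finitely many points, so $G$ is a countable union of images of the powers $X^n$. If $j$ is continuous and *all* $X^n$ are Lindelöf, then $G$ is Lindelöf.

Let $C=2^\omega$ be the Cantor set, and for $B\subseteq C$ let $X=X_B$ be the set $C$ with the topology
$$\{U\cup E:U\text{ open in }C,\ E\subseteq B\}.\tag{3}$$
This is a topology, since $(U\cup E)\cap(U'\cup E')$ is the union of $U\cap U'$ and a subset of $B$. The points of $B$ are isolated, and a point of $A=C\setminus B$ has its usual neighborhoods as a base. If every uncountable closed subset of $C$ meets $A$, then $X$ is Lindelöf: countably many members of an open cover suffice to cover an open subset of $C$ that contains $A$, and what remains is a closed set missing $A$, hence countable.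

This condition on uncountable closed sets is the first that comes to mind, and it does not suffice for $X^2$. Let $h:C\to C$ change the first coordinate of a sequence. Enumerate the uncountable closed subsets of $C$ as $F_\alpha$, $\alpha<\mathfrak c$. Each has $\mathfrak c$ points, so we can choose recursively $p_\alpha,q_\alpha\in F_\alpha$ such that $p_\alpha,h(p_\alpha),q_\alpha,h(q_\alpha)$ are four distinct points not used before. Put $p_\alpha,h(q_\alpha)$ into $A$ and $q_\alpha,h(p_\alpha)$ into $B$, and split each remaining pair $\{x,h(x)\}$ between $A$ and $B$. Now every uncountable closed set meets $A$, and $h(A)=B$. Consider the graph $\Gamma=\{(x,h(x)):x\in C\}$. It is closed in $C^2$, hence in $X^2$. Each point of $\Gamma$ has a coordinate in $B$: if $x\in B$, then $\{x\}\times X$ is an open set meeting $\Gamma$ only in $(x,h(x))$, and if $h(x)\in B$, then $X\times\{h(x)\}$ does the same. So $\Gamma$ is an uncountable closed discrete subset of $X^2$, and $X^2$ is not Lindelöf.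

So we must make $A^n$ meet the relevant closed subsets of $C^n$, for every $n$. We cannot ask this for all uncountable ones: with $b\in B$, the line $\{b\}\times C$ misses $A^2$. The right exceptions are countable unions of such slices.

## Closed sets in $C^n$ and a splitting of the Cantor set

For $n\ge1$, $1\le i\le n$ and $c\in C$ let $H(i,c)=\{x\in C^n:x_i=c\}$. Call a subset of $C^n$ *thin* if it is covered by countably many sets $H(i,c)$ with $c\in C$ and $1\le i\le n$. For $n=1$ this means countable. For $n=2$ the diagonal is not thin, since each $H(i,c)$ contains only one of its points, while every line $\{b\}\times C$ is thin.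

**Lemma 6.** Let $F\subseteq C^n$ be closed and not thin. If $S\subseteq C$ and $|S|<\mathfrak c$, then some $x\in F$ has all its coordinates outside $S$.

*Proof.* We build $\mathfrak c$ points of $F$ with pairwise disjoint coordinate sets. Then $S$ cannot spoil all of them.

**Step 1: a kernel that is nowhere thin.** Fix a countable base of $C^n$. Remove from $F$ all basic open $V$ for which $F\cap V$ is thin, and let $F^*$ be the closed remainder. The removed part $F\setminus F^*$ is a countable union of thin sets, so it is thin. Hence $F^*\neq\emptyset$, as $F$ is not thin. Moreover, no nonempty relatively open subset of $F^*$ is thin. Otherwise $F^*\cap V$ would be nonempty and thin for some basic $V$; then $F\cap V\subseteq(F^*\cap V)\cup(F\setminus F^*)$ would be thin, and $V$ would have been removed, so $F^*\cap V=\emptyset$.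

**Step 2: avoiding common coordinates.** Let
$$R=\{(x,y)\in F^*\times F^*:x_i=y_j\text{ for some }i,j\},$$
a closed symmetric relation. For fixed $x$, the set of $y$ with $(x,y)\in R$ is covered by the finitely many sets $H(j,x_i)$, so it is thin. By Step 1, for every $x\in F^*$ and every nonempty relatively open $V\subseteq F^*$ there is $y\in V$ with $(x,y)\notin R$.

**Step 3: a tree of clopen sets.** We construct nonempty relatively clopen sets $V_s\subseteq F^*$ for $s\in2^{<\omega}$ with $V_{s0},V_{s1}\subseteq V_s$ and $(V_{s0}\times V_{s1})\cap R=\emptyset$. Put $V_\emptyset=F^*$. Given $V_s$, pick $x,y\in V_s$ with $(x,y)\notin R$ by Step 2. Since $R$ is closed, $x$ and $y$ have relatively clopen neighborhoods $V_{s0},V_{s1}\subseteq V_s$ with product disjoint from $R$.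

For $f\in2^\omega$ the sets $V_{f|k}$ are nonempty, compact and decreasing in $k$, so we can choose $x_f\in\bigcap_kV_{f|k}$. If $f\ne f'$, let $s$ be their longest common initial segment. One of $x_f,x_{f'}$ lies in $V_{s0}$ and the other in $V_{s1}$, so $(x_f,x_{f'})\notin R$ by the symmetry of $R$. So the $\mathfrak c$ points $x_f$ have pairwise disjoint coordinate sets.

**Step 4: counting.** Each element of $S$ is a coordinate of at most one $x_f$, and $|S|<\mathfrak c$. So some $x_f$ has no coordinate in $S$. $\square$

**Construction of $C=A\sqcup D\sqcup B_2$.** Let $D\subseteq C$ be countable and dense. There are $\mathfrak c$ closed sets in the spaces $C^n$, $n\ge1$, that are not thin (for $n=1$ there are already $\mathfrak c$ uncountable closed sets, and there are at most $\mathfrak c$ closed sets altogether). List them as $\{F_\alpha:\alpha<\mathfrak c\}$. At stage $\alpha$ let $S_\alpha$ consist of the points of $D$, the coordinates of the $x^\beta$ and the points $z^\beta$, for $\beta<\alpha$. Then $|S_\alpha|\le\omega+|\alpha|\cdot\omega<\mathfrak c$. By Lemma 6 choose $x^\alpha\in F_\alpha$ with no coordinate in $S_\alpha$. Then choose $z^\alpha\in C$ outside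 $S_\alpha$ and different from all coordinates of $x^\alpha$. Put
$$B_2=\{z^\alpha:\alpha<\mathfrak c\},\qquad B=D\cup B_2,\qquad A=C\setminus B.$$
The $z^\alpha$ are distinct and not in $D$, so $|B_2|=\mathfrak c$ and $D\cap B_2=\emptyset$. No coordinate of $x^\alpha$ lies in $D$, or equals some $z^\beta$ with $\beta<\alpha$ (by the choice of $x^\alpha$), or equals $z^\alpha$ (by the choice of $z^\alpha$), or equals $z^\beta$ with $\beta>\alpha$ (since $S_\beta$ contains the coordinates of $x^\alpha$). So all coordinates of $x^\alpha$ lie in $A$. In short, every closed set $F\subseteq C^n$ that is not thin meets $A^n$.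

**Lemma 7.** If $n\ge1$ and $F\subseteq C^n$ is closed with $F\cap A^n=\emptyset$, then $F$ is covered by countably many sets $H(i,b)$ with $b\in B$.

*Proof.* The gain over thinness is that the slices sit over points of $B$. We use induction on $n$. Since $F$ misses $A^n$, it is thin, so it is covered by countably many $H(i,c)$ with $c\in C$. It suffices to cover $F\cap H(i,c)$ as required when $c\in A$. If $n=1$, then $F\cap H(1,c)=F\cap\{c\}=\emptyset$. If $n>1$, deletion of the $i$-th coordinate maps $H(i,c)$ homeomorphically onto $C^{n-1}$, and it maps $F\cap H(i,c)$ onto a closed set. That set is disjoint from $A^{n-1}$: inserting $c\in A$ into a point of $A^{n-1}$ gives a point of $A^n$, which is not in $F$. By the induction hypothesis the image is covered by countably many slices of $C^{n-1}$ over points of $B$, and these pull back to slices of $H(i,c)$ of the form $H(i',b)\cap H(i,c)$ with $b\in B$. $\square$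

From now on $X$ is the set $C$ with the topology (3) for this $B$.

**Lemma 8.** $X^n$ is Lindelöf for all $n$.

*Proof.* Induction on $n$; the case $n=0$ is trivial, since $X^0$ is a point. Let $n\ge1$ and let $\mathcal O$ be an open cover of $X^n$. An $X^n$-neighborhood of a point $a\in A^n$ contains a $C^n$-neighborhood of $a$, because an open set $U\cup E$ as in (3) that contains $a_i\in A$ satisfies $a_i\in U$. So each $a\in A^n$ has a neighborhood $U_a$, open in $C^n$, that is contained in a member of $\mathcal O$. As $C^n$ is second countable, countably many $U_a$ cover $U=\bigcup_{a\in A^n}U_a$. The set $C^n\setminus U$ is closed in $C^n$ and misses $A^n$. By Lemma 7 it is covered by countably many $H(i,b)$. Each of these, as a subspace of $X^n$, is homeomorphic to $X^{n-1}$, hence Lindelöf, so countably many members of $\mathcal O$ cover it. Altogether countably many members of $\mathcal O$ cover $X^n$. $\square$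

## The group on the finite subsets of $C$

Let $G$ be the set of finite subsets of $C$ with symmetric difference as $+$, an abelian group with neutral element $0=\emptyset$. For $x\ne y$ in $C$ let $\Delta(x,y)=\min\{k:x(k)\ne y(k)\}$, and for $b\in B$ let
$$R_k(b)=\{z\in C:z\ne b,\ \Delta(z,b)=k\}.$$
So $C$ is the disjoint union of $\{b\}$ and the sets $R_k(b)$, $k<\omega$, and each $R_k(b)$ is clopen in $C$. Let $\pi_b$ be the homomorphism that sends $g\in G$ to the sequence of the parities of $|g\cap\{b\}|$ and of $|g\cap R_k(b)|$, $k<\omega$. Let $K_b=\ker\pi_b$. For example, if $x\ne y$, then $\{x,y\}\in K_b$ exactly when $b\notin\{x,y\}$ and $\Delta(x,b)=\Delta(y,b)$.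

Give $G$ the group topology in which the finite intersections of the subgroups $K_b$ ($b\in B$) form a base at $0$. The cosets $g+K_b$ are clopen and form a subbase.

**Step 1: $G$ is Hausdorff.** We show that every nonempty $g\in G$ lies outside some $K_b$. Let $x\in g$ and choose $k$ with $x|k\ne y|k$ for all $y\in g\setminus\{x\}$, where $x|k$ denotes the sequence of the first $k$ coordinates. If $x\in B$, then $|g\cap\{x\}|=1$, so $g\notin K_x$. If $x\in A$, pick $b\in D$ with $b|k=x|k$. Then $b\ne x$; let $m=\Delta(x,b)\ge k$. Any $z\in R_m(b)$ satisfies $z|k=b|k=x|k$, so $g\cap R_m(b)=\{x\}$, and $g\notin K_b$.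

**Step 2: $G$ is Lindelöf.** We use the powers of $X$. Let $j:X\to G$, $j(x)=\{x\}$. For $g\in G$ and $b\in B$,
$$j^{-1}(g+K_b)=\{x:\pi_b(\{x\})=\pi_b(g)\}.$$
The sequence $\pi_b(\{x\})$ has exactly one odd entry, which tells whether $x=b$ or to which $R_k(b)$ the point $x$ belongs. So the preimage is $\emptyset$, $\{b\}$ or some $R_k(b)$, and all of these are open in $X$. Hence $j$ is continuous. So for each $n$ the map $X^n\to G$, $(x_1,\dots,x_n)\mapsto j(x_1)+\dots+j(x_n)$, is continuous. By Lemma 8 its image is Lindelöf, and these countably many images cover $G$.

**Step 3: $\mathfrak c$ disjoint clopen sets.** We show that the sets $W_b=j(b)+K_b$, $b\in B$, are pairwise disjoint. By definition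
$$W_b=\{g\in G:b\in g\text{ and }|g\cap R_k(b)|\text{ is even for all }k\}.$$
Let $b\ne c$ in $B$, $k=\Delta(b,c)$ and $K=\{z\in C:z|(k+1)=b|(k+1)\}$. On the one hand, $K=\{b\}\cup\bigcup_{l>k}R_l(b)$, so for $g\in W_b$ the number $|g\cap K|$ is one plus a sum of even numbers, hence odd. On the other hand, $z\in R_k(c)$ means that $z|k=c|k=b|k$ and $z(k)\ne c(k)$; since coordinates take only two values and $b(k)\ne c(k)$, the latter means $z(k)=b(k)$. So $K=R_k(c)$, and $|g\cap K|$ is even for $g\in W_c$. Hence $W_b\cap W_c=\emptyset$.

**Step 4: the cellularity is $\mathfrak c$.** Since $|B|=\mathfrak c$, Step 3 gives a disjoint family of $\mathfrak c$ nonempty open sets. By Corollary 5 with $\kappa=\omega$, no such family is larger.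

**Step 5: the regular closed set and its trace on $X$.** Let $W=\bigcup_{d\in D}W_d$, a countable union of clopen sets, and $F=\overline W$. It is regular closed, being the closure of an open set. We claim that
$$X\setminus j^{-1}(F)=B_2.\tag{4}$$
If $b\in B_2$, then $W_b$ is an open set containing $j(b)$ that misses $W$ by Step 3, since $b\notin D$. So $j(b)\notin F$. Conversely, $j(d)\in W_d\subseteq W$ for $d\in D$. Since $D$ is dense in $C$ and the points of $A$ have their usual neighborhoods as a base in $X$, the closure of $D$ in $X$ contains $A\cup D$. As $j$ is continuous, $j(A\cup D)\subseteq\overline{j(D)}\subseteq F$. Since $X=A\sqcup D\sqcup B_2$, this proves (4).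

**Step 6: fewer than $\mathfrak c$ open sets do not suffice.** We apply the mechanism described in the plan. Suppose that $F=\bigcap_{\xi<\lambda}U_\xi$ with $U_\xi$ open and $\lambda<\mathfrak c$. The set $E_\xi=X\setminus j^{-1}(U_\xi)$ is closed in $X$. By (4) and $F\subseteq U_\xi$ it is contained in $B_2$, which consists of isolated points of $X$. So $E_\xi$ is a closed discrete subset of the Lindelöf space $X$, hence countable. By (4) again,
$$\bigcup_{\xi<\lambda}E_\xi=X\setminus j^{-1}\Bigl(\bigcap_{\xi<\lambda}U_\xi\Bigr)=X\setminus j^{-1}(F)=B_2.$$
The right-hand side has cardinality $\mathfrak c$, and the left-hand side has cardinality at most $\lambda\cdot\omega<\mathfrak c$. This contradiction proves Theorem C. $\blacksquare$
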